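\title{Reflecting countable pseudocharacter in Lindel\"of and in compact spaces}

\begin{abstract}
Suppose that every subspace of $X$ of cardinality at most $\aleph_1$ has countable pseudocharacter. Must $X$ have countable pseudocharacter? For Lindel\"of Hausdorff spaces the answer is no, provably in ZFC: there is a zero-dimensional counterexample of cardinality $\aleph_2$. For compact Hausdorff spaces the statement is independent of ZFC: it follows from CH, and it fails in a ccc forcing extension of any model of $\square_{\omega_1}$. The compact counterexample is the one-point compactification of a locally compact space glued together from $\aleph_2$ Cantor sets; the gluing is forced with finite conditions whose supports are closed under steps along a square sequence.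
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are Hausdorff, and subsets carry the subspace topology. A space is \emph{Lindel\"of} if every open cover has a countable subcover, and \emph{zero-dimensional} if it has a base of clopen sets. For a point $x$ of a space $X$, let $\psi(x,X)$ be the least cardinality of a family $\mathcal U$ of open sets with $\bigcap\mathcal U=\{x\}$, and let $\chi(x,X)$ be the least cardinality of a local base at $x$. The \emph{pseudocharacter} and the \emph{character} of $X$ are
\[
\psi(X)=\aleph_0+\sup_{x\in X}\psi(x,X),\qquad \chi(X)=\aleph_0+\sup_{x\in X}\chi(x,X).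
\]
Thus $\psi(X)=\aleph_0$ says that every point of $X$ is a $G_\delta$, that is, an intersection of countably many open sets, and $\chi(X)=\aleph_0$ says that $X$ is first countable. We write $[X]^{\le\kappa}$ for the family of subsets of $X$ of cardinality at most $\kappa$, and $\mathfrak c=2^{\aleph_0}$.

If every point of $X$ is a $G_\delta$, then the same holds in every subspace. We are interested in the converse: if some point of $X$ is not a $G_\delta$, can this be seen in a small subspace? Countable subspaces see nothing, because in a countable space $Y$ the point $y$ is the intersection of the countably many open sets $Y\setminus\{y'\}$, $y'\neq y$. So $\aleph_1$ is the first size at which the question has content. Two known results frame it.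
\begin{itemize}
\item[(a)] If $X$ is Lindel\"of and $\chi(Y)=\aleph_0$ for every $Y\in[X]^{\le\aleph_1}$, then $\psi(X)=\aleph_0$ and $|X|\le\mathfrak c$.
\item[(b)] If $X$ is compact and $\psi(Y)=\aleph_0$ for every $Y\in[X]^{\le\mathfrak c}$, then $\psi(X)=\aleph_0$.
\end{itemize}
In (a) the subspaces are small but the hypothesis is on the character; in (b) the hypothesis is on the pseudocharacter but the subspaces are larger. For a class $\mathcal C$ of spaces, consider the statement that combines the weaker halves:
\begin{quote}
$(\ast)_{\mathcal C}$\quad for every $X\in\mathcal C$, if $\psi(Y)=\aleph_0$ for every $Y\in[X]^{\le\aleph_1}$, then $\psi(X)=\aleph_0$.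
\end{quote}
Whether $(\ast)_{\mathcal C}$ holds for the class of Lindel\"of spaces, or even for the class of compact spaces, is stated as an open problem in \cite{rcp}. We determine, for each of the two classes, whether $(\ast)_{\mathcal C}$ is provable, refutable, or independent of ZFC.

One might guess a positive answer, at least for compact spaces: there $\psi(x,X)=\chi(x,X)$ at every point, which brings the statement close to (a). But the small subspaces $Y$ need not be compact, and in them $\psi$ and $\chi$ may differ. The ordinal space $\omega_2+1$ shows what a counterexample could look like and what has to be repaired. Its top point has pseudocharacter $\aleph_2$ and is isolated in every subspace of size at most $\aleph_1$, because such a subspace is bounded below the top. The space fails to be a counterexample only because the points of cofinality $\omega_1$ are not $G_\delta$; for the point $\omega_1$ this is visible in the subspace $\omega_1+1$. All counterexamples below keep the top point and replace each point of cofinality $\omega_1$ by a set of reals, over which the approach from below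 is spread out so thinly that every new point is a $G_\delta$.

\begin{theorem}[ZFC]\label{thm:lindelof}
There is a zero-dimensional Lindel\"of Hausdorff space $X$ with $|X|=\aleph_2$ such that $\psi(Y)=\aleph_0$ for all $Y\in[X]^{\le\aleph_1}$, but $\psi(X)=\aleph_2$. Hence the negation of $(\ast)_{\mathrm{Lindel\ddot{o}f}}$ is provable in ZFC.
\end{theorem}

\begin{theorem}\label{thm:ch}
CH implies $(\ast)_{\mathrm{compact}}$.
\end{theorem}

\begin{proof}
Under CH we have $\aleph_1=\mathfrak c$, and $(\ast)_{\mathrm{compact}}$ is the statement (b).
\end{proof}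

\begin{theorem}\label{thm:compact}
If $\square_{\omega_1}$ holds (for example, if $V=L$), then there is a ccc forcing $P$ which forces: there is a compact Hausdorff space $K$ with $\psi(Y)=\aleph_0$ for all $Y\in[K]^{\le\aleph_1}$ and $\psi(K)>\aleph_0$.
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then $(\ast)_{\mathrm{compact}}$ is independent of ZFC.
\end{corollary}

\begin{proof}
The theory $\mathrm{ZFC}+\mathrm{CH}$ is consistent relative to ZFC and proves $(\ast)_{\mathrm{compact}}$ by Theorem~\ref{thm:ch}. Forcing over $L$ with the $P$ of Theorem~\ref{thm:compact} gives a model of its negation.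
\end{proof}

Section~\ref{sec:lindelof} proves Theorem~\ref{thm:lindelof} and a variant for subspaces of any size below $\mathfrak c$. The rest of the paper proves Theorem~\ref{thm:compact}. Section~\ref{sec:space} reduces it, in ZFC, to the existence of a family of functions on $\omega_2\times\omega$ with two competing properties. Section~\ref{sec:square} recalls $\square_{\omega_1}$ and elementary submodels, Section~\ref{sec:forcing} defines the forcing, Section~\ref{sec:amalg} contains the amalgamation lemma, which is the heart of the proof, and Section~\ref{sec:generic} draws the conclusions.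

\medskip\noindent\emph{Notation.} Ordinals are sets of smaller ordinals, so $\alpha\cap C$ and $C\setminus\alpha$ are the parts of $C$ below $\alpha$ and from $\alpha$ on; intervals such as $[\alpha,\beta)$ are intervals of ordinals; $\sup\emptyset=0$. An ordinal $\gamma>0$ is a \emph{limit point} of a set $C$ of ordinals if $\gamma=\sup(C\cap\gamma)$, and $\lim C$ is the set of limit points of $C$. \emph{Club} means closed and unbounded. For $s\in2^{<\omega}$ the set $[s]=\{t\in2^\omega:s\subseteq t\}$ is a basic clopen subset of the Cantor set $2^\omega$.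

\section{Lindel\"of counterexamples}\label{sec:lindelof}

\subsection{Adding the top point}

The role of the top point of $\omega_2+1$ is isolated in the following lemma.

\begin{lemma}\label{lem:top}
Let $\kappa$ be an infinite cardinal and let $Z$ be a zero-dimensional space in which every point is a $G_\delta$. Suppose that $Z=\bigcup_{\gamma<\kappa^+}Z_\gamma$, where the $Z_\gamma$ are clopen Lindel\"of proper subsets of $Z$ and $Z_\gamma\subseteq Z_{\gamma'}$ for $\gamma<\gamma'$. Let $X=Z\cup\{\infty\}$, where $Z$ is open in $X$ and the sets $X\setminus Z_\gamma$ are the basic neighborhoods of $\infty$. Then $X$ is a zero-dimensional Lindel\"of Hausdorff space, $\psi(X)=\kappa^+$, and $\psi(Y)=\aleph_0$ for all $Y\in[X]^{\le\kappa}$.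
\end{lemma}

\begin{proof}
A clopen subset of $Z$ contained in some $Z_\gamma$ is clopen in $X$, since its complement contains $X\setminus Z_\gamma$. Every point of $Z$ has a local base of such sets, and the sets $X\setminus Z_\gamma$ are clopen. So $X$ is zero-dimensional. It is Hausdorff because $Z$ is open and $Z_\gamma$ separates its points from $\infty$. Given an open cover of $X$, a member containing $\infty$ covers some $X\setminus Z_\gamma$, and countably many further members cover $Z_\gamma$.

Points of $Z$ are $G_\delta$ in $X$ because $Z$ is open. Since $\kappa^+$ is regular, an intersection of at most $\kappa$ neighborhoods of $\infty$ contains some $X\setminus Z_\gamma\neq\{\infty\}$, while $\bigcap_{\gamma<\kappa^+}(X\setminus Z_\gamma)=\{\infty\}$. So $\psi(X)=\psi(\infty,X)=\kappa^+$. If $|Y|\le\kappa$, then $Y\setminus\{\infty\}\subseteq Z_\gamma$ for some $\gamma$, again by regularity. So $\infty$, if it belongs to $Y$, is isolated in $Y$, and all other points of $Y$ are $G_\delta$.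
\end{proof}

For $\kappa=\aleph_0$ one can take $Z=\omega_1$ with the discrete topology and $Z_\gamma=\gamma+1$. For $\kappa=\aleph_1$ the discrete space $\omega_2$ does not work, because its initial segments cease to be Lindel\"of at $\omega_1$.

\subsection{The first uncountable level}

Fix once and for all a set $T=\{t_\nu:\nu<\omega_1\}\subseteq2^\omega$ with the $t_\nu$ distinct.

\begin{example}\label{ex:level}
We want to enlarge the discrete space $\omega_1$ to a Lindel\"of space in which all points are $G_\delta$. One new point whose neighborhoods contain tails of $\omega_1$ gives a Lindel\"of space, but that point is not a $G_\delta$. Add a copy of $T$ instead: the points $\nu<\omega_1$ are isolated, and $t\in T$ has the neighborhoods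
\[
B(O,\nu)=(O\cap T)\cup\{\mu<\omega_1:\mu\ge\nu,\ t_\mu\in O\}\qquad(O\ni t\text{ open in }2^\omega,\ \nu<\omega_1).
\]
The point $t_\mu$ is a $G_\delta$: in $\bigcap_nB([t_\mu{\restriction}n],\mu+1)$ an isolated point $\mu'$ would satisfy $t_{\mu'}=t_\mu$ and $\mu'\ge\mu+1$, which is impossible. The space is Lindel\"of: as $T$ is second countable, a cover by basic sets contains countably many $B(O_n,\nu_n)$ with $T\subseteq\bigcup_nO_n$, and these cover every $\mu\ge\sup_n\nu_n$, so only countably many points remain.
\end{example}

At an ordinal $\alpha<\omega_2$ of cofinality $\omega_1$ we repeat this construction. We cut the part of the space below $\alpha$ into $\omega_1$ slabs and let the $\nu$-th slab play the role of the isolated point $\nu$. For this the slabs have to be clopen, which restricts the places where we may cut.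

\subsection{Proof of Theorem~\ref{thm:lindelof}}

Let $S=\{\alpha<\omega_2:\operatorname{cf}\alpha=\omega_1\}$. For $\alpha\in S$ fix a continuous, strictly increasing, cofinal map $g_\alpha:\omega_1\to\alpha$ with $g_\alpha(0)=0$ and $g_\alpha(\nu+1)$ a successor ordinal for every $\nu$. (Given any cofinal $h:\omega_1\to\alpha$, put $g_\alpha(\nu+1)=\max(g_\alpha(\nu),h(\nu))+1$ and take suprema at limits.) The values of $g_\alpha$ are $0$, successors, or limits of cofinality $\omega$, so \emph{no value of $g_\alpha$ lies in $S$}.

Let $Z=(\omega_2\setminus S)\cup(S\times T)$, with the level function $\ell(\alpha)=\alpha$ and $\ell(\alpha,t)=\alpha$. For $\alpha\in S$ and $z\in Z$ with $\ell(z)<\alpha$, let $\nu_\alpha(z)$ be the unique $\nu$ with $g_\alpha(\nu)\le\ell(z)<g_\alpha(\nu+1)$; it exists because $g_\alpha$ is continuous and cofinal and starts at $0$. For $\alpha\in S$, $O\subseteq2^\omega$ open and $\nu<\omega_1$ let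
\[
B(\alpha,O,\nu)=\{(\alpha,t):t\in O\cap T\}\cup\{z\in Z: g_\alpha(\nu)\le\ell(z)<\alpha,\ t_{\nu_\alpha(z)}\in O\}.
\]
Points of $\omega_2\setminus S$ are isolated, and the basic neighborhoods of $(\alpha,t)$ are the sets $B(\alpha,O,\nu)$ with $t\in O$. For $\alpha=\omega_1$ and $g_{\omega_1}$ the identity this is Example~\ref{ex:level}.

\medskip\noindent\emph{The basic neighborhoods form a base.} Since
\[
B(\alpha,O,\nu)\cap B(\alpha,O',\nu')=B(\alpha,O\cap O',\max(\nu,\nu')),
\]
it suffices to show that each point $z$ of a set $B(\alpha,O,\nu)$ has a basic neighborhood inside it. If $z$ is isolated or $\ell(z)=\alpha$, there is nothing to prove. Let $z=(\beta,t')$ with $\beta\in S\cap\alpha$, and let $\mu=\nu_\alpha(z)$. Then $\nu\le\mu$ and $t_\mu\in O$, and $g_\alpha(\mu)<\beta$ because $g_\alpha(\mu)\notin S$. Choose $\nu'$ with $g_\beta(\nu')\ge g_\alpha(\mu)$. All points of $B(\beta,2^\omega,\nu')$ have level in $[g_\alpha(\mu),\beta]\subseteq[g_\alpha(\mu),g_\alpha(\mu+1))$, so they have the same index $\mu$ and $B(\beta,2^\omega,\nu')\subseteq B(\alpha,O,\nu)$. This is where the choice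 of $g_\alpha$ is used: if $\beta=g_\alpha(\mu)$ were allowed, the neighborhoods of $z$ would reach down into earlier slabs.

\medskip\noindent\emph{$Z$ is Hausdorff and zero-dimensional.} Let $Z_{<\gamma}=\{z:\ell(z)<\gamma\}$ and $Z_{\le\gamma}=Z_{<\gamma+1}$. Each $Z_{<\gamma}$ is open, since basic neighborhoods of $z$ contain no point of level above $\ell(z)$. If $\gamma\notin S$, then $Z_{<\gamma}$ is also closed: a non-isolated point of level at least $\gamma$ has level $\beta\in S$ with $\beta>\gamma$, and $B(\beta,2^\omega,\nu)$ misses $Z_{<\gamma}$ once $g_\beta(\nu)\ge\gamma$. Hence all sets $Z_{\le\gamma}$ and $Z_{<g_\alpha(\nu)}$ are clopen. If $O$ is clopen, then $B(\alpha,O,\nu)$ is clopen, because its complement is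
\[
Z_{<g_\alpha(\nu)}\cup B(\alpha,2^\omega\setminus O,\nu)\cup(Z\setminus Z_{\le\alpha}).
\]
So $Z$ is zero-dimensional. Points of different levels are separated by some $Z_{\le\gamma}$, and $(\alpha,t)\ne(\alpha,t')$ are separated by $B(\alpha,O,0)$ for a clopen $O$ containing $t$ but not $t'$.

\medskip\noindent\emph{Points of $Z$ are $G_\delta$.} We have $\bigcap_nB(\alpha,[t_\mu{\restriction}n],\mu+1)=\{(\alpha,t_\mu)\}$: a point $z$ of lower level in the intersection would satisfy $t_{\nu_\alpha(z)}=t_\mu$ and $\nu_\alpha(z)\ge\mu+1$.

\medskip\noindent\emph{Each $Z_{\le\gamma}$ is Lindel\"of}, by induction on $\gamma$. If $\gamma\notin S$, then $\gamma$ is $0$, a successor, or of cofinality $\omega$, so $Z_{<\gamma}$ is a union of countably many sets $Z_{\le\gamma'}$ with $\gamma'<\gamma$, and level $\gamma$ is a single point. Let $\gamma\in S$ and let $\mathcal V$ be an open cover of $Z_{\le\gamma}$. For $t\in T$ choose $V_t\in\mathcal V$ and $B(\gamma,O_t,\nu_t)\subseteq V_t$ with $t\in O_t$. Since $T$ is second countable, there is a countable $T_0\subseteq T$ with $T\subseteq\bigcup_{t\in T_0}O_t$.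 Let $\nu^*=\sup_{t\in T_0}\nu_t<\omega_1$. The sets $V_t$, $t\in T_0$, cover level $\gamma$. They also cover every $z$ with $g_\gamma(\nu^*)\le\ell(z)<\gamma$, since $t_{\nu_\gamma(z)}\in O_t$ for some $t\in T_0$ and $\ell(z)\ge g_\gamma(\nu_t)$. The remaining points lie in $Z_{\le g_\gamma(\nu^*)}$, which is Lindel\"of by induction.

\medskip Lemma~\ref{lem:top} with $\kappa=\aleph_1$ and $Z_\gamma=Z_{\le\gamma}$ now gives the space $X$, and $|X|=|Z|=\aleph_2$. \qed

\medskip Under CH, Theorem~\ref{thm:lindelof} shows that the analogue of (b) for Lindel\"of spaces fails.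

\subsection{Subspaces of any size below the continuum}

A different choice of $Z$ handles larger subspaces, as long as their size is below $\mathfrak c$. Here the levels are disjoint sets of reals, so that points are $G_\delta$ for free, and each level is so large that covering it leaves only countably many nearby points uncovered. This result is not needed for the rest of the paper.

\begin{theorem}[ZFC]\label{thm:kappa}
For every infinite $\kappa<\mathfrak c$ there is a zero-dimensional Lindel\"of Hausdorff space $X$ with $\psi(Y)=\aleph_0$ for all $Y\in[X]^{\le\kappa}$ and $\psi(X)=\kappa^+$.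
\end{theorem}

\begin{proof}
There are $\mathfrak c$ nonempty perfect subsets of $2^\omega$, each of size $\mathfrak c$, and $\kappa^+\le\mathfrak c$. Enumerate the pairs $(Q,\alpha)$, with $Q$ nonempty perfect and $\alpha<\kappa^+$, in order type $\mathfrak c$, and recursively choose for each pair a point of $Q$ different from the fewer than $\mathfrak c$ points chosen before. Let $F_\alpha$ be the set of points chosen for pairs with second coordinate $\alpha$. The sets $F_\alpha$ are pairwise disjoint, and each meets every nonempty perfect set. By the Cantor--Bendixson theorem an uncountable closed set contains a nonempty perfect set, so \emph{a closed set disjoint from some $F_\alpha$ is countable}.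

Let $Z=\bigcup_{\alpha<\kappa^+}F_\alpha\times\{\alpha\}\subseteq2^\omega\times\kappa^+$, where $\kappa^+$ has the order topology. Then $Z$ is zero-dimensional and Hausdorff. The first projection is continuous and injective on $Z$, so points of $Z$ are $G_\delta$. The sets $Z_\gamma=Z\cap(2^\omega\times[0,\gamma])$ are clopen proper subsets that increase to $Z$. By Lemma~\ref{lem:top} it remains to show that they are Lindel\"of, which we do by induction on $\gamma$.

If $\gamma$ is $0$, a successor, or of cofinality $\omega$, then $Z_\gamma$ is the union of countably many earlier $Z_{\gamma'}$ and the second countable space $F_\gamma\times\{\gamma\}$. Let $\operatorname{cf}\gamma>\omega$ and fix an open cover of $Z_\gamma$. Countably many sets $Z\cap(O_n\times(\beta_n,\gamma])$, with $O_n$ open, $\beta_n<\gamma$, each inside a member of the cover, cover $F_\gamma\times\{\gamma\}$. Let $\beta=\sup_n\beta_n<\gamma$. A point of $Z_\gamma\setminus Z_\beta$ outside these sets has its first coordinate in the closed set $2^\omega\setminus\bigcup_nO_n$, which is disjoint from $F_\gamma$ and hence countable.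 By injectivity of the projection there are only countably many such points. Finally, $Z_\beta$ is Lindel\"of by induction.
\end{proof}

So for Lindel\"of spaces, countable pseudocharacter of all subspaces of size at most $\kappa$ does not suffice for any infinite $\kappa<\mathfrak c$, nor, by Theorem~\ref{thm:lindelof}, for $\kappa=\aleph_1$ whatever the value of $\mathfrak c$.

\section{From a system of functions to a compact space}\label{sec:space}

For a compact counterexample we take the one-point compactification $K=X\cup\{\infty\}$ of a locally compact space $X$; recall that the neighborhoods of $\infty$ are the complements of compact subsets of $X$, and that $K$ is compact Hausdorff when $X$ is locally compact Hausdorff. The point $\infty$ is a $G_\delta$ in a subspace $Y\ni\infty$ exactly when $Y\setminus\{\infty\}$ is covered by countably many compact subsets of $X$. So we need $X$ such that all its points are $G_\delta$, every subset of size at most $\aleph_1$ is covered by countably many compact sets, and $X$ itself is not.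

\begin{example}\label{ex:compactlevel}
The first uncountable level is again easy. On $\omega_1\cup2^\omega$ let the points $\nu<\omega_1$ be isolated and let $t\in2^\omega$ have the neighborhoods $[s]\cup(\{\nu:t_\nu\in[s]\}\setminus E)$ for $s\subseteq t$ finite and $E\subseteq\omega_1$ finite. This Hausdorff space is compact: finitely many basic sets cover $2^\omega$, and they leave out finitely many $\nu$. The point $t$ is a $G_\delta$, since at most one $\nu$ has $t_\nu=t$ and it can be put into $E$.
\end{example}

Compared with Example~\ref{ex:level}, a neighborhood may now omit only finitely many compact pieces from below, not a whole initial segment. By Theorem~\ref{thm:ch}, ZFC alone cannot continue this construction through all levels below $\omega_2$. We describe the data that such a continuation needs. Every level has countably many Cantor sets, each Cantor set is the top of a compact open set, and the countably many compact open sets with tops on level $\xi$ partition everything up to level $\xi$.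

Let $\Lambda=\omega_2\times\omega$. Elements of $\Lambda$ are \emph{nodes}, the \emph{level} of $y=(\alpha,j)$ is $\ell(y)=\alpha$, and $\Lambda_{<\xi}=\xi\times\omega$, $\Lambda_{\le\xi}=(\xi+1)\times\omega$. A \emph{system} is a family of functions
\[
r_\eta=(c_\eta,e_\eta):\Lambda_{<\eta}\to\omega\times2^\omega\qquad(\eta<\omega_2).
\]
The value $c_\eta(y)$ names the node on level $\eta$ to which $y$ is attached, and $e_\eta(y)$ is the point of the Cantor set over that node near which $y$ lies. We write
\[
y{\uparrow}\eta=(\eta,c_\eta(y))\quad(\ell(y)<\eta),\qquad U(x)=\{x\}\cup\{y\in\Lambda_{<\ell(x)}:y{\uparrow}\ell(x)=x\},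
\]
and call $U(x)$ the \emph{cone} of $x$. For each $\xi$,
\begin{equation}\label{eq:partition}
\text{the cones } U(\xi,j),\ j<\omega,\text{ are pairwise disjoint and their union is }\Lambda_{\le\xi}.
\end{equation}
For a pair $(c,e)$ with $e$ a binary sequence of length at least $i$ let $(c,e){\restriction}i=(c,e{\restriction}i)$. The two properties we need are:
\begin{itemize}
\item[(A)] for every node $x$, every $\eta>\ell(x)$ and every $i<\omega$ there is a finite $E\subseteq\Lambda_{<\ell(x)}$ such that $r_\eta(y){\restriction}i=r_\eta(x){\restriction}i$ for all $y\in U(x)\setminus\bigcup_{z\in E}U(z)$;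
\item[(B)] if $\operatorname{cf}\xi=\omega_1$ and $\tau\in\omega\times2^\omega$, then $\{\ell(y):y\in\Lambda_{<\xi},\ r_\xi(y)=\tau\}$ is bounded in $\xi$.
\end{itemize}

\begin{proposition}\label{prop:space}
If there is a system with properties \textup{(A)} and \textup{(B)}, then there is a compact Hausdorff space $K$ with $\psi(Y)=\aleph_0$ for all $Y\in[K]^{\le\aleph_1}$ and $\psi(K)>\aleph_0$.
\end{proposition}

\begin{proof}
Let $X=\Lambda\times2^\omega$. For a node $x$ with $\ell(x)=\xi$ and $s\in2^{<\omega}$ let
\[
W(x,s)=(\{x\}\times[s])\cup\bigl(\{y\in U(x)\setminus\{x\}:s\subseteq e_\xi(y)\}\times2^\omega\bigr),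
\]
and let $W(x)=W(x,\emptyset)=U(x)\times2^\omega$. Give $X$ the topology with the subbase consisting of all $W(x,s)$ and their complements, so that all $W(x,s)$ are clopen.

\smallskip\noindent\emph{Step 1: $X$ is Hausdorff.} Points $(x,t)\neq(x,t')$ are separated by $W(x,s)$ for $s\subseteq t$, $s\not\subseteq t'$. If $x\ne x'$ and $\ell(x)\le\ell(x')$, then $x'\notin U(x)$, so $W(x)$ separates $(x,t)$ from $(x',t')$.

\smallskip\noindent\emph{Step 2: if $V$ is open and $(x,t)\in V$, then there are a finite $s\subseteq t$ and a finite $E\subseteq\Lambda_{<\ell(x)}$ with $W(x,s)\setminus\bigcup_{z\in E}W(z)\subseteq V$.} It suffices to treat subbasic $V$: for a finite intersection take the longest of the sequences $s$, which are all initial segments of $t$, and the union of the sets $E$. So let $V$ be $W(x',s')$ or its complement, and let $\xi=\ell(x)$, $\xi'=\ell(x')$.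
\begin{itemize}
\item $\xi'>\xi$. Take $E$ from (A) for $\eta=\xi'$ and $i=|s'|$, and take $s=\emptyset$. For $\ell(y)<\xi'$, whether $(y,t'')$ belongs to $W(x',s')$ depends only on $r_{\xi'}(y){\restriction}i$. So all points of $W(x)\setminus\bigcup_{z\in E}W(z)$ lie on the same side of $W(x',s')$ as $(x,t)$.
\item $x'=x$. If $V=W(x,s')$, take $s=s'$. If $V$ is the complement, then $s'\not\subseteq t$, so $s=t{\restriction}|s'|$ is incompatible with $s'$ and $W(x,s)\cap W(x,s')=\emptyset$. In both cases $E=\emptyset$.
\item $\xi'=\xi$, $x'\neq x$. Then $x\notin U(x')$, so $V$ is the complement of $W(x',s')$, and $V\supseteq W(x)$ by \eqref{eq:partition}.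
\item $\xi'<\xi$. Again $x\notin U(x')$ and $V$ is the complement; take $s=\emptyset$ and $E=\{x'\}$.
\end{itemize}

\noindent\emph{Step 3: each $W(x)$ is compact}, by induction on $\ell(x)$. Let $\mathcal V$ be a cover of $W(x)$ by open sets. For $t\in2^\omega$ choose $V_t\in\mathcal V$ containing $(x,t)$, and $s_t,E_t$ as in Step~2. By compactness of $2^\omega$ there are $t^1,\dots,t^h$ with $\bigcup_i[s_{t^i}]=2^\omega$. Then $\bigcup_iW(x,s_{t^i})=W(x)$, so $W(x)$ is covered by $V_{t^1},\dots,V_{t^h}$ and the finitely many $W(z)$, $z\in\bigcup_iE_{t^i}$. Each $W(x)\cap W(z)$ is closed in $W(z)$, which is compact by induction, so finitely many further members of $\mathcal V$ suffice. As the $W(x)$ are open and cover $X$, the space $X$ is locally compact.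

\smallskip\noindent\emph{Step 4: each point $(x,t)$ is a $G_\delta$ in $X$.} Let $x=(\xi,j)$ and $F=\{y\in\Lambda_{<\xi}:r_\xi(y)=(j,t)\}$. Then $\bigcap_nW(x,t{\restriction}n)=\{(x,t)\}\cup(F\times2^\omega)$. It suffices to cover $F$ by countably many cones $U(z)$ with $\ell(z)<\xi$, for then we intersect further with the open sets $X\setminus W(z)\ni(x,t)$. If $\xi$ is $0$, a successor, or of cofinality $\omega$, then $\Lambda_{<\xi}$ is the union of countably many $\Lambda_{\le\zeta}$ with $\zeta<\xi$. If $\operatorname{cf}\xi=\omega_1$, then $F\subseteq\Lambda_{\le\zeta}$ for one $\zeta<\xi$ by (B). In both cases \eqref{eq:partition} provides the cones.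

\smallskip\noindent\emph{Step 5: the space $K$.} Let $K=X\cup\{\infty\}$ be the one-point compactification. A compact subset of $X$ is covered by finitely many $W(x)$, so it lies in some $\Lambda_{\le\zeta}\times2^\omega$ with $\zeta<\omega_2$. Hence at most $\aleph_1$ compact sets cannot cover $X$, which means that $\psi(\infty,K)\ge\aleph_2$; in particular $\psi(K)>\aleph_0$. Let $Y\in[K]^{\le\aleph_1}$. Points of $Y\cap X$ are $G_\delta$ in $K$ by Step~4, because $X$ is open in $K$. If $\infty\in Y$, choose $\zeta<\omega_2$ with $Y\setminus\{\infty\}\subseteq\Lambda_{\le\zeta}\times2^\omega=\bigcup_{l<\omega}W(\zeta,l)$. The sets $K\setminus W(\zeta,l)$ are open, and their intersection meets $Y$ in $\{\infty\}$. So $\psi(Y)=\aleph_0$.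
\end{proof}

Property (A) was used only in Step~2, for compactness, and (B) only in Step~4. There (B) cannot be avoided: if the levels of $F$ are unbounded in $\xi$ and $\operatorname{cf}\xi=\omega_1$, then by Step~2 every $G_\delta$ set containing $(x,t)$ contains all $(y,t'')$ with $y\in F$ of sufficiently high level.

\begin{remark}\label{rem:tension}
The two properties pull in opposite directions. The simplest way to get (A) is to have $E=\emptyset$ always, that is,
\begin{equation}\label{eq:exact}
r_\eta(y)=r_\eta(y{\uparrow}\xi)
\end{equation}
whenever $\ell(y)<\xi<\eta$. But then the value $r_\eta(y)$ is repeated on every level $\xi$ between $\ell(y)$ and $\eta$, and (B) fails. The forcing will impose \eqref{eq:exact} only when $\xi$ is the next point above $\ell(y)$ of a club $C_\eta\subseteq\eta$ of order type at most $\omega_1$. The points of $C_\eta$ then cut $\Lambda_{<\eta}$ into slabs, as $g_\alpha$ did in Section~\ref{sec:lindelof}, and on each slab $r_\eta$ takes only countably many values. For this to be compatible for different $\eta$, the clubs have to cohere, which is what $\square_{\omega_1}$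 provides.
\end{remark}

\section{Steps along a square sequence}\label{sec:square}

\subsection{The square sequence}

The principle $\square_{\omega_1}$, which holds in $L$ by a theorem of Jensen, asserts that there are sets $C_\eta$ for limit $\eta<\omega_2$ such that $C_\eta$ is club in $\eta$, its order type is at most $\omega_1$, and
\[
\gamma\in\lim C_\eta,\ \gamma<\eta\ \Longrightarrow\ C_\gamma=C_\eta\cap\gamma\qquad\text{(coherence)}.
\]
From now on we assume $\square_{\omega_1}$ and fix such sets. We put $C_0=\emptyset$, $C_{\eta+1}=\{\eta\}$ and $\vec C=\langle C_\eta:\eta<\omega_2\rangle$; for successor ordinals coherence is vacuous. For $\alpha<\eta<\omega_2$ the \emph{step} from $\eta$ toward $\alpha$ is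
\[
m(\alpha,\eta)=\min(C_\eta\setminus\alpha),\qquad \alpha\le m(\alpha,\eta)<\eta .
\]
\begin{itemize}
\item[(S1)] If $\zeta<\eta$, then $C_\eta\cap(\zeta+1)$ is countable. For limit $\eta$ it is a proper initial segment of a set of order type at most $\omega_1$.
\item[(S2)] If $\operatorname{cf}\delta=\omega_1$ and $\delta<\eta$, then $\delta\notin\lim C_\eta$. Otherwise $C_\delta=C_\eta\cap\delta$ would be countable by (S1) and cofinal in $\delta$.
\item[(S3)] If $\alpha\le\alpha'\le m(\alpha,\eta)$, then $m(\alpha',\eta)=m(\alpha,\eta)$.
\end{itemize}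
A set $a\subseteq\omega_2$ is \emph{step-closed} if $m(\alpha,\eta)\in a$ whenever $\alpha<\eta$ are in $a$.

Repeated steps lead from $\eta$ down to any $\delta<\eta$. If $\delta$ has cofinality $\omega_1$, then all $\alpha$ close enough below $\delta$ produce the same steps as $\delta$ until $\delta$ is reached.

\begin{lemma}\label{lem:walk}
Let $\delta<\eta<\omega_2$ with $\operatorname{cf}\delta=\omega_1$. Put $\eta_0=\eta$ and $\eta_{i+1}=m(\delta,\eta_i)$ as long as $\eta_i>\delta$. Then $\eta_h=\delta$ for some $h\ge1$, the ordinal $\beta(\delta,\eta)=\max_{i<h}\sup(C_{\eta_i}\cap\delta)$ is less than $\delta$, and $m(\alpha,\eta_i)=\eta_{i+1}$ whenever $\beta(\delta,\eta)<\alpha<\delta$ and $i<h$.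
\end{lemma}

\begin{proof}
The $\eta_i$ decrease strictly and stay at least $\delta$, so $\delta$ is reached. By (S2), $\sup(C_{\eta_i}\cap\delta)<\delta$ for $i<h$. If $\alpha>\sup(C_{\eta_i}\cap\delta)$, then $C_{\eta_i}\cap[\alpha,\delta)=\emptyset$, so $m(\alpha,\eta_i)=m(\delta,\eta_i)$.
\end{proof}

\subsection{Countable elementary submodels and their gaps}

Let $\theta$ be a large regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has size less than $\theta$. The letter $N$ always denotes a countable elementary submodel of $(H(\theta),\in)$ with $\vec C\in N$. We use the following standard facts. Every countable subset of $H(\theta)$ is contained in such an $N$. An object definable in $H(\theta)$ from elements of $N$ belongs to $N$; in particular $\omega_1$, $\omega_2$, finite subsets of $N$, and $m(\alpha,\eta)$, $\beta(\delta,\eta)$ for arguments in $N$. An existential statement with parameters in $N$ that is true in $H(\theta)$ has a witness in $N$. A countable element of $N$ is a subset of $N$.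

For $\beta<\sup(N\cap\omega_2)$ let $\beta_N=\sup(N\cap\beta)$ and $\beta^N=\min((N\cap\omega_2)\setminus\beta)$.
\begin{itemize}
\item[(N1)] \emph{Let $\delta\in N\cap\omega_2$ with $\operatorname{cf}\delta=\omega_1$. Then $\delta_N<\delta$, $\delta_N$ is a limit ordinal, $N\cap[\delta_N,\delta)=\emptyset$, and $\beta_N=\delta_N$, $\beta^N=\delta$ for $\beta\in[\delta_N,\delta)$.} Indeed $\delta_N<\delta$ as $N$ is countable, and $N\cap\delta$ is closed under successor, so it has no largest element. We call $[\delta_N,\delta)$ the \emph{gap} below $\delta$.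
\item[(N2)] \emph{If $\beta<\sup(N\cap\omega_2)$ and $\beta\notin N$, then $\delta=\beta^N$ has cofinality $\omega_1$ and $\beta$ lies in the gap below $\delta$.} We have $\beta<\delta$ and $N\cap[\beta,\delta)=\emptyset$. If $\delta$ were a successor, its predecessor would lie in $N\cap[\beta,\delta)$. If $\operatorname{cf}\delta=\omega$, a countable cofinal subset of $\delta$ in $N$ would be contained in $N$ and meet $[\beta,\delta)$. So $\operatorname{cf}\delta=\omega_1$, and $\delta_N=\sup(N\cap\beta)\le\beta$.
\item[(N3)] \emph{If $\zeta<\eta$ are in $N\cap\omega_2$, then $C_\eta\cap(\zeta+1)\subseteq N$}, being a countable element of $N$ by (S1).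
\item[(N4)] \emph{For $\delta$ as in} (N1), \emph{$\delta_N\in\lim C_\delta$ and $C_{\delta_N}=C_\delta\cap\delta_N\subseteq N$.} For $\zeta\in N\cap\delta$ we have $\zeta\le m(\zeta,\delta)\in N\cap\delta$, so $C_\delta\cap\delta_N$ is cofinal in $\delta_N$. Coherence gives the equation, and each element of $C_\delta\cap\delta_N$ lies below some $\zeta\in N\cap\delta$, hence in $N$ by (N3).
\end{itemize}
A set $a\subseteq\sup(N\cap\omega_2)$ is \emph{$N$-closed} if it is step-closed and $\beta_N,\beta^N\in a$ for all $\beta\in a\setminus N$; that is, $a$ contains both ends of every gap that it meets.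

\subsection{Finite closures}

Conditions will have finite step-closed supports, and for amalgamation we need $N$-closed supports. It is not obvious that closing a finite set keeps it finite, because new points can be larger than old ones and could climb toward a limit $\gamma$. Coherence prevents this: close below $\gamma$ only the single club $C_\gamma$ is visible, and a step from a point of $C_\gamma$ goes nowhere.

\begin{lemma}\label{lem:closure}
\textup{(i)} Every finite $a_0\subseteq\omega_2$ is contained in a finite step-closed set. \textup{(ii)} If $\delta^*\in N\cap\omega_2$, then every finite $a_0\subseteq\delta^*+1$ is contained in a finite $N$-closed set $a\subseteq\delta^*+1$.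
\end{lemma}

\begin{proof}
We prove (ii) and indicate where the proof of (i) ends; for (i) take $\delta^*=\max a_0$ and omit operations (O2) and (O3). Let $b_0=a_0$, and obtain $b_{n+1}$ from $b_n$ by adding
\[
\text{(O1) } m(\alpha,\eta)\text{ for }\alpha<\eta\text{ in }b_n,\qquad \text{(O2) }\beta^N\text{ and (O3) }\beta_N\text{ for }\beta\in b_n\setminus N .
\]
All $b_n$ are finite subsets of $\delta^*+1$, since $\beta^N\le\delta^*$ for $\beta\le\delta^*$. The union $b=\bigcup_nb_n$ is $N$-closed. Suppose that it is infinite.

The set $\lim b$ is nonempty (it contains the supremum of the first $\omega$ elements of $b$), bounded by $\delta^*$, and closed, so it has a largest element $\gamma$. As $b$ is countable, $\operatorname{cf}\gamma=\omega$. The set $F=b\setminus\gamma$ is finite, since otherwise the supremum of its first $\omega$ elements would be a larger limit point. For each $\eta\in F$, either $\eta=\gamma$ or $\gamma\in\lim C_\eta$ with $\gamma<\eta$, and then $C_\eta\cap\gamma=C_\gamma$; or $C_\eta\cap\gamma$ is bounded in $\gamma$. Choose $\gamma_0<\gamma$ such that $C_\eta\cap[\gamma_0,\gamma)=\emptyset$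 for all $\eta\in F$ of the second kind.

Let $\mu_n=\max(b_n\cap\gamma)$, defined for large $n$. This sequence is nondecreasing with supremum $\gamma$. Pick $n_1$ with $F\cup\{\beta_N:\beta\in F\setminus N\}\subseteq b_{n_1}$ and $\mu_{n_1}\ge\gamma_0$. Call $n\ge n_1$ a \emph{jump} if $\mu_{n+1}>\mu_n$; there are infinitely many jumps. At a jump, $\mu_{n+1}$ is produced from $b_n$ by one of the operations.
\begin{itemize}
\item (O1): $\mu_{n+1}=m(\alpha,\eta)$. Then $\eta>\mu_{n+1}>\mu_n$, so $\eta\in F$; and $\alpha\le\mu_{n+1}<\gamma$, so $\alpha\le\mu_n$. By (S3), $\mu_{n+1}=\min(C_\eta\setminus\mu_n)\in[\gamma_0,\gamma)$. So $\eta$ is of the first kind and $\mu_{n+1}=\min(C_\gamma\setminus\mu_n)$. We call this a \emph{$C$-jump}; it starts outside $C_\gamma$ and lands in $C_\gamma$.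
\item (O2): $\mu_{n+1}=\beta^N$. Then $\beta<\gamma$, so $\beta\le\mu_n<\beta^N$ and $\mu_n\notin N$. We call this an \emph{$N$-jump}; it starts outside $N$ and lands in $N$.
\item (O3): $\mu_{n+1}=\beta_N$ is impossible. If $\beta<\gamma$, then $\beta_N\le\beta\le\mu_n$. If $\beta\ge\gamma$, then $\beta\in F$ and $\beta_N\in b_{n_1}\cap\gamma$, so $\beta_N\le\mu_n$.
\end{itemize}
Each jump starts where the previous one landed, so two consecutive jumps are never of the same kind. For (i) this is already a contradiction. For (ii) it follows that there are infinitely many jumps of each kind, so $N\cap\gamma$ is cofinal in $\gamma$. We claim that $C_\gamma\subseteq N$. If $\gamma\in N$, then $C_\gamma\in N$, and $C_\gamma$ is countable because its order type is at most $\omega_1$ and has cofinality $\omega$. If $\gamma\notin N$, then $\gamma<\delta^*$ and $\gamma=\gamma_N=\delta_N$ for $\delta=\gamma^N$, and (N4) applies. So a $C$-jump lands in $C_\gamma\cap N$, from where no further jump can start. This is a contradiction.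
\end{proof}

\section{The forcing}\label{sec:forcing}

A condition is a finite approximation to a system: finitely many levels, finitely many nodes on each, finitely many digits of each $e_\eta(y)$.

\begin{definition}\label{def:P}
A \emph{condition} is a tuple $p=(a,k,n,r)$, where $a\subseteq\omega_2$ is finite and step-closed, $1\le k<\omega$, $n<\omega$, and $r$ assigns to each $\eta\in a$ and $y\in(a\cap\eta)\times k$ a value $r_\eta(y)=(c_\eta(y),e_\eta(y))\in k\times2^n$, such that, with $y{\uparrow}\eta=(\eta,c_\eta(y))$,
\begin{itemize}
\item[(R)] if $\eta\in a$, $y\in(a\cap\eta)\times k$ and $\mu=m(\ell(y),\eta)>\ell(y)$, then $r_\eta(y)=r_\eta(y{\uparrow}\mu)$.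
\end{itemize}
The set of conditions is $P$. We write $p=(a_p,k_p,n_p,r^p)$, $x_p=a_p\times k_p$, and ${\uparrow}^p$ when $p$ must be named.
\end{definition}

Rule (R) makes sense because $\mu\in a$; it is the restricted form of \eqref{eq:exact} announced in Remark~\ref{rem:tension}. The order has to secure (A). The idea is that $p$ commits itself to the finite set $E=(a_p\cap\ell(x))\times k_p$ as the witness of (A) for all $x\in x_p$, $\eta\in a_p$ and $i=n_p$. A node $y$ added later must therefore copy the values of the lowest node of $p$ into whose cone it falls.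

\begin{definition}\label{def:order}
Let $q\le p$ if $a_q\supseteq a_p$, $k_q\ge k_p$, $n_q\ge n_p$, $r^q_\eta(y){\restriction}n_p=r^p_\eta(y)$ whenever the right side is defined, and the following \emph{promise} holds for every $y\in x_q\setminus x_p$. Let
\[
T^q_p(y)=\{\xi\in a_q:\xi>\ell(y),\ y{\uparrow}^q\xi\in x_p\}=\{\xi\in a_p:\xi>\ell(y),\ c^q_\xi(y)<k_p\}.
\]
If $T^q_p(y)\neq\emptyset$ and $\xi_0=\min T^q_p(y)$, then $r^q_\eta(y){\restriction}n_p=r^p_\eta(y{\uparrow}^q\xi_0)$ for all $\eta\in a_p$ with $\eta>\xi_0$. We say that $p$ \emph{captures} $y$ at the levels in $T^q_p(y)$.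
\end{definition}

\begin{lemma}\label{lem:trans}
The relation $\le$ is reflexive and transitive.
\end{lemma}

\begin{proof}
Reflexivity holds because the promise is vacuous for $q=p$. Let $s\le q\le p$. All clauses of $s\le p$ except the promise are inherited directly. Let $y\in x_s\setminus x_p$.

If $y\in x_q$, then $c^s_\xi(y)=c^q_\xi(y)$ and $r^s_\xi(y){\restriction}n_p=r^q_\xi(y){\restriction}n_p$ for $\xi\in a_q$ above $\ell(y)$. So $T^s_p(y)=T^q_p(y)$, and the promise for $q\le p$ is the one required.

Let $y\notin x_q$. Since $x_p\subseteq x_q$, we have $T^s_p(y)\subseteq T^s_q(y)$. If $T^s_q(y)=\emptyset$ there is nothing to prove. Otherwise let $\xi_1=\min T^s_q(y)$ and $z=y{\uparrow}^s\xi_1\in x_q$. Then $T^s_p(y)\cap\xi_1=\emptyset$, and the promise for $s\le q$ gives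
\begin{equation}\label{eq:trans}
r^s_\eta(y){\restriction}n_q=r^q_\eta(z)\qquad(\eta\in a_q,\ \eta>\xi_1).
\end{equation}
If $z\in x_p$, then $\xi_1=\min T^s_p(y)$, and $r^s_\eta(y){\restriction}n_p=r^q_\eta(z){\restriction}n_p=r^p_\eta(z)$ for $\eta\in a_p$ above $\xi_1$. If $z\notin x_p$, then $\xi_1\notin T^s_p(y)$, and \eqref{eq:trans} gives $y{\uparrow}^s\xi=z{\uparrow}^q\xi$ for $\xi\in a_q$ above $\xi_1$, so $T^s_p(y)=T^q_p(z)$. If this set has minimum $\xi_0$, then for $\eta\in a_p$ above $\xi_0$, by \eqref{eq:trans} and the promise for $z$ in $q\le p$,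
\[
r^s_\eta(y){\restriction}n_p=r^q_\eta(z){\restriction}n_p=r^p_\eta(z{\uparrow}^q\xi_0)=r^p_\eta(y{\uparrow}^s\xi_0).\qedhere
\]
\end{proof}

Conditions can be extended freely: attach everything new to a new column of nodes, so that nothing new is captured. Below, $\mathbf 0$ is a constant zero sequence of the appropriate length.

\begin{lemma}\label{lem:extend}
Let $p\in P$, let $a'\supseteq a_p$ be finite and step-closed, and let $n'\ge n_p$. Then there is $q\le p$ with $a_q=a'$, $k_q=k_p+1$ and $n_q=n'$.
\end{lemma}

\begin{proof}
Consider pairs $(y,\eta)$ with $y\in a'\times(k_p+1)$, $\eta\in a'$, $\ell(y)<\eta$. Call a pair \emph{old} if $y\in x_p$ and $\eta\in a_p$. For old pairs keep $c^p_\eta(y)$ and extend $e^p_\eta(y)$ by zeros; give all other pairs the value $(k_p,\mathbf 0)$. To check (R), let $\mu=m(\ell(y),\eta)>\ell(y)$. If $(y,\eta)$ is old, then $\mu\in a_p$, the pairs $(y,\mu)$ and $(y{\uparrow}\mu,\eta)$ are old, and (R) follows from (R) for $p$. If $(y,\eta)$ is not old, then $(y{\uparrow}\mu,\eta)$ is not old either: otherwise $\eta\in a_p$ and $c_\mu(y)<k_p$, so $(y,\mu)$ is old,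 so $y\in x_p$ and $(y,\eta)$ is old. Thus both sides of (R) equal $(k_p,\mathbf 0)$. For $y\in x_q\setminus x_p$ all values are $(k_p,\mathbf 0)$, so $T^q_p(y)=\emptyset$ and the promise is vacuous.
\end{proof}

Rule (R) plays no part in Section~\ref{sec:space}. It is there for the following consequence, which says that \eqref{eq:exact} does hold at levels $\delta$ of cofinality $\omega_1$ for nodes close enough below $\delta$, where ``close enough'' depends only on $\delta$, $\eta$ and $\vec C$.

\begin{lemma}\label{lem:exact}
Let $p\in P$, let $\delta<\eta$ be in $a_p$ with $\operatorname{cf}\delta=\omega_1$, and let $y\in x_p$ with $\beta(\delta,\eta)<\ell(y)<\delta$. Then $r_\eta(y)=r_\eta(y{\uparrow}\delta)$.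
\end{lemma}

\begin{proof}
Let $z=y{\uparrow}\delta$ and let $\eta=\eta_0>\dots>\eta_h=\delta$ be as in Lemma~\ref{lem:walk}. All $\eta_i$ lie in $a_p$, which is step-closed, and $m(\ell(y),\eta_i)=\eta_{i+1}=m(\delta,\eta_i)$. We show $r_{\eta_i}(y)=r_{\eta_i}(z)$ by downward induction on $i\le h-1$. For $i=h-1$ this is (R), since $m(\ell(y),\eta_{h-1})=\delta$. For $i<h-1$ we have $\eta_{i+1}>\delta$, the induction hypothesis gives $y{\uparrow}\eta_{i+1}=z{\uparrow}\eta_{i+1}$, and (R) for $y$ and for $z$ gives
\[
r_{\eta_i}(y)=r_{\eta_i}(y{\uparrow}\eta_{i+1})=r_{\eta_i}(z{\uparrow}\eta_{i+1})=r_{\eta_i}(z).\qedhere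
\]
\end{proof}

\section{Amalgamation across an elementary submodel}\label{sec:amalg}

Both the ccc and property (B) come from one construction: a common extension of a condition $q$ with $N$-closed support and a condition $p\in N$ that agrees with $q$ on $a_q\cap N$. The supports of $p$ and $q$ are interleaved, and the promises create an obstacle that lies inside $p$ alone. Let $y\in x_p\setminus x_q$ and let $\delta<\eta$ be levels above $\ell(y)$ common to $p$ and $q$, with $\delta$ the first such. If $k_p=k_q$, then $q$ captures $y$ at $\delta$. Even if we arrange that $q$ does not capture $y$ earlier, the promise to $q$ demands $r^p_\eta(y)=r^p_\eta(y{\uparrow}\delta)$, and both sides are already fixed. Lemma~\ref{lem:exact} says that this holds if $\operatorname{cf}\delta=\omega_1$ and $y$ is close below $\delta$, and elementarity lets us choose $p$ in such a position.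

\begin{example}\label{ex:amalg}
Let $\delta=\omega_1$ and $\alpha\in C_\delta\cap\delta_N$, so $\alpha\in N\cap C_{\delta_N}$ by (N4). Let $a=\{\alpha,\delta,\delta+1\}$ and $b=\{\delta_N,\delta,\delta+1\}$. The steps in $a\cup b$ are $m(\alpha,\delta_N)=m(\alpha,\delta)=\alpha$, $m(\delta_N,\delta)=\delta_N$, and $m(\gamma,\delta+1)=\delta$ for $\gamma\le\delta$. So $a$, $b$, $a\cup b$ are step-closed, $b$ is $N$-closed, and (R) has content only for $\eta=\delta+1$. Let $p,q$ have supports $a,b$, with $k_p=k_q=1$, $n_p=n_q=n$, and
\[
r^p_\delta(\alpha,0)=(0,u),\qquad r^q_\delta(\delta_N,0)=(0,v),\qquad r^p_{\delta+1}(\delta,0)=r^q_{\delta+1}(\delta,0)=(0,w).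
\]
Rule (R) forces $r^p_{\delta+1}(\alpha,0)=r^q_{\delta+1}(\delta_N,0)=(0,w)$. A common extension $s$ has to choose $c_{\delta_N}(\alpha,0)$. The choice $0$ lets $q$ capture $(\alpha,0)$ at $\delta_N$, and the promise would require $u=v$. So we open a new column: $k_s=2$, $r_{\delta_N}(\alpha,0)=(1,\mathbf 0)$, and $r_\eta(\gamma,1)=(1,\mathbf 0)$ for all $\gamma<\eta$ in $a\cup b$. Rule (R) at $\delta+1$ holds: nodes $(\gamma,j)$ with $\gamma<\delta$ are attached to $(\delta,j)$, and the values at $\delta+1$ are $(0,w)$ for $j=0$ and $(1,\mathbf 0)$ for $j=1$. Nodes in column $1$ are never captured. The node $(\alpha,0)$ is first captured by $q$ at $\delta$, the node $(\delta_N,0)$ is first captured by $p$ at $\delta$, and both promises ask for the value $(0,w)$ at $\delta+1$, which (R) has already supplied. Finally, since (R) is vacuous at $\eta=\delta$, we may append the digit $0$ to $e_\delta(\alpha,j)$, the digit $1$ to $e_\delta(\delta_N,j)$, and $0$ elsewhere, and so force $(\alpha,0)$ and $(\delta_N,0)$ apart at level $\delta$.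
\end{example}

In general one new column is not enough. A step $\mu=m(\ell(y),\eta)$ from a level $\eta>\delta$ of $q$ toward a node $y$ of $p$ may land in the gap below $\delta$. Then $y{\uparrow}\mu$ is a new node, (R) requires $r_\eta(y)=r_\eta(y{\uparrow}\mu)$, and the promise to $q$ requires $r_\eta(y)=r_\eta(y{\uparrow}\delta)$. So the new node has to remember $l=c_\delta(y)$, and we open a column $k+l$ for every $l<k$, besides one column $2k$ for everything else.

\subsection{Matching conditions}

Fix $N$ and $q\in P$ such that $b=a_q$ is $N$-closed. Let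
\[
k=k_q,\quad n=n_q,\quad D=b\cap N,\quad B=b\setminus N,\quad\Gamma=\{\beta^N:\beta\in B\}.
\]
By $N$-closedness and (N1), (N2): $\Gamma\subseteq D$, each $\delta\in\Gamma$ has cofinality $\omega_1$, $\delta_N\in B$, and $B\subseteq\bigcup_{\delta\in\Gamma}[\delta_N,\delta)$. For $\delta\in\Gamma$ fix $\varepsilon_\delta\in N\cap\delta$ such that
\begin{itemize}
\item[(E1)] $\varepsilon_\delta\ge\sup(D\cap\delta)$;
\item[(E2)] $\varepsilon_\delta\ge\beta(\delta,\eta)$ for all $\eta\in D$ with $\eta>\delta$;
\item[(E3)] $\varepsilon_\delta\ge\sup(C_\eta\cap\delta_N)$ for all $\eta\in b$ with $\eta>\delta_N$ and $\delta_N\notin\lim C_\eta$.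
\end{itemize}
This is possible: the bounds in (E1) and (E2) lie in $N\cap\delta$, those in (E3) are below the limit ordinal $\delta_N$, there are finitely many, and $N\cap\delta$ is cofinal in $\delta_N$. Note that $\varepsilon_\delta<\delta_N$.

A condition $p$ \emph{matches} $q$ if $k_p=k$, $n_p=n$, $D\subseteq a_p$, $r^p_\eta(y)=r^q_\eta(y)$ for all $\eta\in D$ and $y\in(D\cap\eta)\times k$, and
\begin{equation}\label{eq:match}
a_p\setminus D\subseteq\bigcup_{\delta\in\Gamma}(\varepsilon_\delta,\delta).
\end{equation}

\begin{lemma}\label{lem:reflect}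
Let $\Phi(p)$ be a statement with parameters in $N$ such that $\Phi(q)$ holds in $H(\theta)$. Then there is $p\in P\cap N$ that matches $q$ and satisfies $\Phi(p)$.
\end{lemma}

\begin{proof}
The statement ``$p$ matches $q$'' mentions only $P$, $k$, $n$, $D$, the restriction of $r^q$ to $D$, and the pairs $(\varepsilon_\delta,\delta)$ for $\delta\in\Gamma$. All of these are in $N$: $P$ is definable from $\vec C$, and the others are finite objects built from elements of $N$. The condition $q$ matches itself, since $[\delta_N,\delta)\subseteq(\varepsilon_\delta,\delta)$. By elementarity there is a witness in $N$.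
\end{proof}

\begin{lemma}[Amalgamation]\label{lem:amalg}
Let $p\in P\cap N$ match $q$, and let $a=a_p$.
\begin{itemize}
\item[(1)] There is $s\le p,q$ with $a_s=a\cup b$ and $n_s=n$.
\item[(2)] For each $\xi\in\Gamma$ there is $s'\le p,q$ with $a_{s'}=a\cup b$ and $n_{s'}=n+1$ such that for all $y\in x_{s'}$ with $\ell(y)<\xi$, the last digit $e^{s'}_\xi(y)(n)$ is $0$ if $\ell(y)<\xi_N$ and $1$ if $\ell(y)\ge\xi_N$.
\end{itemize}
\end{lemma}

The proof occupies the rest of this section.

\subsection{The positions of the two supports}

Since $a$ is a finite element of $N$, we have $a\subseteq N$ and $a\cap b=D$. Let $A=a\setminus D$, so that $a\cup b$ is the disjoint union of $D$, $A$, $B$. Let $\delta\in\Gamma$. By (E1) the interval $(\varepsilon_\delta,\delta)$ contains no point of $D$. Its points in $A$ are in $N$, hence below $\delta_N$. A point $\beta\in B$ in it satisfies $\beta^N\in D$ and $\varepsilon_\delta<\beta^N\le\delta$, so $\beta^N=\delta$ and $\beta\ge\delta_N$. Every $\alpha\in A\cup B$ lies in such an interval, and the corresponding $\delta$ is $\delta(\alpha)=\min(D\setminus\alpha)\in\Gamma$;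 see Figure~\ref{fig:block}. With $\delta=\delta(\alpha)$ we read off:
\begin{itemize}
\item[(P1)] if $\alpha\in A$, then $\varepsilon_\delta<\alpha<\delta_N$, and every $\eta\in b$ above $\alpha$ satisfies $\eta\ge\delta_N$;
\item[(P2)] if $\alpha\in B$, then $\delta_N\le\alpha<\delta$, and $a\cap(\alpha,\delta)=\emptyset$;
\item[(P3)] if $\mu\in a\cup b$ and $\alpha<\mu<\delta$, then $\mu\notin D$ and $\delta(\mu)=\delta$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) -- (10.6,0);
\draw[line width=2pt,gray!60] (5.6,0) -- (9.8,0);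
\fill (0.62,-0.08) rectangle (0.78,0.08);
\fill (9.72,-0.08) rectangle (9.88,0.08);
\draw (1.9,-0.12) -- (1.9,0.12);
\draw[fill=white] (2.9,0) circle (0.08);
\draw[fill=white] (4.1,0) circle (0.08);
\fill (5.6,0) circle (0.08);
\fill (7.0,0) circle (0.08);
\fill (8.3,0) circle (0.08);
\node[below] at (0.7,-0.12) {$\sup(D\cap\delta)$};
\node[below] at (1.9,-0.12) {$\varepsilon_\delta$};
\node[below] at (5.6,-0.12) {$\delta_N$};
\node[below] at (9.8,-0.12) {$\delta$};
\node[above] at (3.5,0.15) {$A\subseteq N$};
\node[above] at (7.3,0.15) {$B$, in the gap of $N$};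
\end{tikzpicture}
\caption{The supports $a\subseteq N$ of $p$ and $b$ of $q$ just below a point $\delta\in\Gamma$. Squares are points of $D=a\cap b$, open circles are points of $A=a\setminus b$, filled circles are points of $B=b\setminus a$. The points of $A$ lie between $\varepsilon_\delta$ and $\delta_N=\sup(N\cap\delta)$; the points of $B$ lie in the shaded interval $[\delta_N,\delta)$, which is disjoint from $N$, and $\delta_N$ is one of them.}\label{fig:block}
\end{figure}

Next we locate the steps between the two supports. Here the ends of the gaps, which $N$-closedness put into $b$, serve as stand-ins for $\alpha$.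
\begin{itemize}
\item[(F1)] Let $\alpha\in A$, $\eta\in B$, $\eta>\alpha$; so $\eta\ge\delta_N$ by (P1).

\emph{Type I}: $\eta>\delta_N$ and $\delta_N\notin\lim C_\eta$. By (E3) and (P1), $C_\eta\cap[\alpha,\delta_N)=\emptyset$, so $m(\alpha,\eta)=m(\delta_N,\eta)\in b\setminus\delta_N$.

\emph{Type II}: $\eta=\delta_N$, or $\eta>\delta_N\in\lim C_\eta$. By coherence and (N4), $C_\eta\cap\delta_N=C_{\delta_N}=C_\delta\cap\delta_N$, and this set is cofinal in $\delta_N$. So $m(\alpha,\eta)=m(\alpha,\delta)\in a\cap[\alpha,\delta_N)$.
\item[(F2)] Let $\alpha\in B$, $\eta\in A$, $\eta>\alpha$; so $\eta>\delta$ by (P2). By (N3), $C_\eta\cap(\delta+1)\subseteq N$, so $C_\eta\cap[\alpha,\delta)=\emptyset$ and $m(\alpha,\eta)=m(\delta,\eta)\in a\setminus\delta$.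
\end{itemize}
Since $a$ and $b$ are step-closed, (F1) and (F2) show that $a\cup b$ is step-closed.

\subsection{The common extension}

Let $a_s=a\cup b$, $k_s=2k+1$, $n_s=n$. For $\alpha<\eta$ in $a\cup b$ and $j\le2k$ define $r_\eta(\alpha,j)=r^s_\eta(\alpha,j)$ as follows, with $\delta=\delta(\alpha)$ if $\alpha\notin D$.
\begin{itemize}
\item[(V0)] $j<k$, and $\alpha,\eta\in a$ or $\alpha,\eta\in b$: the value in $p$ or in $q$ (these agree if $\alpha,\eta\in D$).
\item[(V1)] $j<k$, $(\alpha,\eta)\in(A\times B)\cup(B\times A)$, $\eta>\delta$: the value $r_\eta(\delta,c_\delta(\alpha,j))$.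
\item[(V2)] $j<k$, $\alpha\in A$, $\eta\in B$, $\eta<\delta$: the value $(k+c_\delta(\alpha,j),\mathbf 0)$.
\item[(V3)] $\alpha\notin D$, $j=k+l$ with $l<k$: the value $(k+l,\mathbf 0)$ if $\eta<\delta$, $(l,\mathbf 0)$ if $\eta=\delta$, and $r_\eta(\delta,l)$ if $\eta>\delta$.
\item[(V4)] $j=2k$, or $\alpha\in D$ and $j\ge k$: the value $(2k,\mathbf 0)$.
\end{itemize}
The cases are exclusive, and they are exhaustive because $\alpha\in B$, $\eta\in A$, $\eta<\delta$ is excluded by (P2). Since $\delta\in D$, the values $c_\delta(\alpha,j)$ for $j<k$ and $r_\eta(\delta,l)$ for $l<k$ that occur in (V1)--(V3) are given by (V0). Nodes as in (V4) are called \emph{idle}. Most of the verification rests on one observation.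
\begin{itemize}
\item[(F3)] \emph{Let $y=(\alpha,j)$ with $\alpha\notin D$ and $j<2k$, and let $\delta=\delta(\alpha)$. Then $c_\delta(y)<k$, and $r_\eta(y)=r_\eta(y{\uparrow}\delta)$ for all $\eta\in a\cup b$ above $\delta$, except possibly when $j<k$ and $\alpha,\eta$ are both in $A$ or both in $B$.}
\end{itemize}
For $j\ge k$ this is (V3). For $j<k$ the inequality holds by (V0); for $\eta\notin D$ the equation is (V1); and for $\eta\in D$ it is Lemma~\ref{lem:exact}, applied in $p$ if $\alpha\in A$ and in $q$ if $\alpha\in B$, since $\alpha>\varepsilon_\delta\ge\beta(\delta,\eta)$ by (E2).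

\medskip\noindent\emph{Rule \textup{(R)} holds in $s$.} Let $y=(\alpha,j)$, $\eta>\alpha$, $\mu=m(\alpha,\eta)>\alpha$.

\emph{Case 1: $y$ is idle.} Then $y{\uparrow}\mu=(\mu,2k)$ is idle, and both sides of (R) are $(2k,\mathbf 0)$.

\emph{Case 2: $j<k$, and $\alpha,\eta\in a$ or $\alpha,\eta\in b$.} Then $\mu$ lies in the same support, all values involved are given by (V0), and (R) holds in $p$ or $q$. This covers all nodes with $\alpha\in D$ and $j<k$.

In the remaining cases $\alpha\notin D$, and either $k\le j<2k$, or $j<k$ and $(\alpha,\eta)\in(A\times B)\cup(B\times A)$. Let $\delta=\delta(\alpha)$, $l=c_\delta(y)$ and $z=y{\uparrow}\delta=(\delta,l)$.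

\emph{Case 3: $\mu\ge\delta$.} Then $\eta>\delta$, and (F3) gives $r_\eta(y)=r_\eta(z)$. If $\mu=\delta$, this is (R). Let $\mu>\delta$. Then (F3) applies to $y$ and $\mu$ as well: if $j<k$ and $\alpha\in A$, $\eta\in B$, we are in Type I, so $\mu\in b$; if $j<k$ and $\alpha\in B$, $\eta\in A$, then $\mu\in a$ by (F2). Hence $y{\uparrow}\mu=z{\uparrow}\mu$. By (S3), $m(\delta,\eta)=\mu$, and Case~2 for $z$ gives $r_\eta(z)=r_\eta(z{\uparrow}\mu)$. Together, $r_\eta(y)=r_\eta(y{\uparrow}\mu)$.

\emph{Case 4: $\mu<\delta$.} By (P3), $\mu\notin D$ and $\delta(\mu)=\delta$. By (F2), the possibility $j<k$, $\alpha\in B$, $\eta\in A$ does not occur. Three possibilities remain.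
\begin{itemize}
\item $k\le j<2k$. Then $j=k+l$ and $y{\uparrow}\mu=(\mu,k+l)$ by (V3). The value that (V3) assigns at $\eta$ depends only on $l$, $\delta$, $\eta$, so it is the same for $y$ and $y{\uparrow}\mu$.
\item $j<k$, $\alpha\in A$, $\eta\in B$, Type I. Then $\mu\in b\setminus D=B$, so $y{\uparrow}\mu=(\mu,k+l)$ by (V2). As $\eta\neq\delta$, (V3) gives $r_\eta(\mu,k+l)=(k+l,\mathbf 0)$ if $\eta<\delta$ and $r_\eta(\delta,l)$ if $\eta>\delta$. These are the values of $r_\eta(y)$ by (V2) and (V1).
\item $j<k$, $\alpha\in A$, $\eta\in B$, Type II. Then $\mu=m(\alpha,\delta)\in a\setminus D=A$, and $y'=y{\uparrow}\mu\in x_p$. Rule (R) in $p$ at level $\delta$ gives $c_\delta(y')=c_\delta(y)=l$. The values at $\eta$ of both $y$ and $y'$ are given by (V2) if $\eta<\delta$ and by (V1) if $\eta>\delta$, and they depend only on $l$, $\delta$, $\eta$.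
\end{itemize}
So $s\in P$.

\medskip\noindent\emph{The promises.} By (V0), $s$ extends the data of $p$ and of $q$. Idle nodes have $c_\xi=2k\ge k$ on every level $\xi$, so neither $p$ nor $q$ captures them. Let $y=(\alpha,j)$ be a node of $s$ that is not idle and is outside $x_q$ or outside $x_p$. Then $\alpha\notin D$ and $j<2k$; let $\delta=\delta(\alpha)$. By (F3), $y{\uparrow}\delta\in D\times k=x_p\cap x_q$.

Suppose $y\notin x_q$, so $j\ge k$ or $\alpha\in A$. For $\xi\in b\cap(\alpha,\delta)$ we have $\xi\in B$ by (P3), and $c_\xi(y)\ge k$ by (V3) if $j\ge k$ and by (V2) if $j<k$. So $\min T^s_q(y)=\delta$. For $\eta\in b$ above $\delta$ the exception in (F3) does not arise, since $j<k$ implies $\alpha\in A$ while $\eta\notin A$. So $r_\eta(y)=r_\eta(y{\uparrow}\delta)=r^q_\eta(y{\uparrow}\delta)$.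

Suppose $y\notin x_p$, so $j\ge k$ or $\alpha\in B$. If $j\ge k$, then $c_\xi(y)\ge k$ for $\xi\in a\cap(\alpha,\delta)$ by (V3); if $j<k$, then $\alpha\in B$ and $a\cap(\alpha,\delta)=\emptyset$ by (P2). So $\min T^s_p(y)=\delta$. For $\eta\in a$ above $\delta$ the exception in (F3) does not arise, since $j<k$ implies $\alpha\in B$ while $\eta\notin B$. So $r_\eta(y)=r^p_\eta(y{\uparrow}\delta)$. This proves (1).

\medskip\noindent\emph{Proof of \textup{(2)}.} Obtain $s'$ from $s$ by appending to each $e_\eta(y)$ one digit: $1$ if $\eta=\xi$ and $\ell(y)\ge\xi_N$, and $0$ otherwise. For $\eta\neq\xi$ both sides of (R) receive the digit $0$. For $\eta=\xi$, the set $C_\xi\cap\xi_N$ is cofinal in $\xi_N$ by (N4), so $\alpha<\xi_N$ if and only if $m(\alpha,\xi)<\xi_N$; thus $y$ and $y{\uparrow}m(\ell(y),\xi)$ receive the same digit. The relations $s'\le p$ and $s'\le q$ involve only the $c$-values and the first $n$ digits, which are those of $s$. Lemma~\ref{lem:amalg} is proved. \qed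

\medskip The two halves of $\square_{\omega_1}$ enter as follows. The bound on the order type gives (S1), hence (N3) and (F2). Coherence gives (S2), hence Lemma~\ref{lem:exact}, and it gives (N4), Type II of (F1) and Lemma~\ref{lem:closure}: a club $C_\eta$ with $\eta\notin N$ that accumulates at $\delta_N$ must coincide below $\delta_N$ with $C_\delta\in N$, so that its steps toward points of $a$ are already in $a$.

\section{The generic system}\label{sec:generic}

Two conditions are \emph{compatible} if they have a common extension, an \emph{antichain} is a set of pairwise incompatible conditions, and $P$ is \emph{ccc} if all antichains are countable. A ccc forcing preserves cardinals and cofinalities.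

\begin{lemma}\label{lem:ccc}
$P$ is ccc.
\end{lemma}

\begin{proof}
Suppose that $\mathcal A$ is an antichain of size $\aleph_1$, and let $\delta^*<\omega_2$ satisfy $a_p\subseteq\delta^*+1$ for all $p\in\mathcal A$. Take $N$ with $\mathcal A,\delta^*\in N$, and $q_0\in\mathcal A\setminus N$. By Lemmas~\ref{lem:closure}(ii) and~\ref{lem:extend} there is $q\le q_0$ with $a_q$ $N$-closed. Apply Lemma~\ref{lem:reflect} to the statement ``$p$ extends a member of $\mathcal A$''. We get $p\in N$ matching $q$ and, by elementarity, $p_0\in\mathcal A\cap N$ with $p\le p_0$. By Lemma~\ref{lem:amalg}(1), $p$ and $q$ are compatible, hence so are $p_0$ and $q_0$. But $p_0\neq q_0$ since $q_0\notin N$, a contradiction.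
\end{proof}

Let $G$ be $P$-generic over $V$; so $\omega_1$, $\omega_2$ and all cofinalities are the same in $V$ and $V[G]$. For $\alpha<\eta<\omega_2$ and $j,i<\omega$ the set of $p$ with $\alpha,\eta\in a_p$, $j<k_p$, $n_p\ge i$ is dense, by Lemma~\ref{lem:closure}(i) and repeated use of Lemma~\ref{lem:extend}. Any two members of $G$ have a common extension in $G$, and extensions keep the $c$-values and end-extend the $e$-values. Hence in $V[G]$ there is a unique system $\langle r_\eta:\eta<\omega_2\rangle$ with
\[
r_\eta(y){\restriction}n_p=r^p_\eta(y)\qquad(p\in G,\ \eta\in a_p,\ y\in x_p,\ \ell(y)<\eta).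
\]

\begin{lemma}\label{lem:A}
The generic system has property \textup{(A)}.
\end{lemma}

\begin{proof}
Let $x$ be a node with $\xi=\ell(x)<\eta$, and let $i<\omega$. Take $p\in G$ with $x\in x_p$, $\eta\in a_p$, $n_p\ge i$, and let $E=(a_p\cap\xi)\times k_p$. Let $y\in U(x)\setminus\bigcup_{z\in E}U(z)$ with $y\neq x$, so $\ell(y)<\xi$ and $y{\uparrow}\xi=x$. Since $y\in U(y)$, we have $y\notin E$, and therefore $y\notin x_p$. Take $q\le p$ in $G$ with $y\in x_q$. If $\zeta\in a_p$ and $\ell(y)<\zeta<\xi$, then $y{\uparrow}\zeta\notin x_p$, since otherwise $y{\uparrow}\zeta\in E$ and $y\in U(y{\uparrow}\zeta)$. So $\min T^q_p(y)=\xi$, and the promise gives $r_\eta(y){\restriction}n_p=r^p_\eta(x)=r_\eta(x){\restriction}n_p$.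
\end{proof}

Property (B) speaks of all $\tau$ in $V[G]$, so a density argument for a fixed ground model $\tau$ is not enough. Instead, if a value $\dot\tau$ were forced to recur unboundedly below $\xi$, we could find two conditions forcing it at nodes on opposite sides of $\xi_N$, and Lemma~\ref{lem:amalg}(2) would split these nodes.

\begin{lemma}\label{lem:B}
The generic system has property \textup{(B)}.
\end{lemma}

\begin{proof}
Otherwise there are $\xi<\omega_2$ of cofinality $\omega_1$, a name $\dot\tau$ and a condition $p^*$ forcing that $\{\ell(y):\dot r_\xi(y)=\dot\tau\}$ is unbounded in $\xi$. Work in $V$. For each $\zeta<\xi$ choose $p_\zeta\le p^*$ and a node $y_\zeta$ with $\zeta\le\ell(y_\zeta)<\xi$ and $p_\zeta\Vdash\dot r_\xi(y_\zeta)=\dot\tau$; by density we may assume $\xi\in a_{p_\zeta}$ and $y_\zeta\in x_{p_\zeta}$. Since $|\xi|=\aleph_1$, there is $\delta^*<\omega_2$ with $a_{p_\zeta}\subseteq\delta^*+1$ for all $\zeta$. Take $N$ containing $\xi$, $\delta^*$ and $\langle(p_\zeta,y_\zeta):\zeta<\xi\rangle$. By (N1), $\xi_N<\xi$. Let $y'=y_{\xi_N}$; its level lies in the gap $[\xi_N,\xi)$,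 so $\ell(y')\notin N$ and $\ell(y')^N=\xi$.

By Lemmas~\ref{lem:closure}(ii) and~\ref{lem:extend} there is $q\le p_{\xi_N}$ with $a_q$ $N$-closed. As $\ell(y')\in a_q\setminus N$, we have $\xi\in\Gamma$. Apply Lemma~\ref{lem:reflect} to the statement ``$p\le p_\zeta$ for some $\zeta<\xi$''. We get $p\in N$ matching $q$ and $\zeta\in N\cap\xi$ with $p\le p_\zeta$. Then $y_\zeta\in N$, so $\ell(y_\zeta)\in N\cap\xi$ and $\ell(y_\zeta)<\xi_N\le\ell(y')$. Let $s'\le p,q$ be as in Lemma~\ref{lem:amalg}(2) for $\xi$, and $n=n_q$. Since $s'\le p_\zeta,p_{\xi_N}$, it forces $\dot r_\xi(y_\zeta)=\dot\tau=\dot r_\xi(y')$. But $y_\zeta,y'\in x_{s'}$, so $s'$ also forces $\dot e_\xi(y_\zeta)(n)=0$ and $\dot e_\xi(y')(n)=1$, a contradiction.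
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
The forcing $P$ is ccc by Lemma~\ref{lem:ccc}. In $V[G]$ the generic system has properties (A) and (B) by Lemmas~\ref{lem:A} and~\ref{lem:B}, and Proposition~\ref{prop:space}, applied in $V[G]$, yields $K$.
\end{proof}

\begin{remark}\label{rem:values}
By (b), a compact counterexample to $(\ast)_{\mathrm{compact}}$ requires $\mathfrak c\ge\aleph_2$. In $L[G]$ this least possible value is attained: $|P|=\aleph_2$, $P$ is ccc and GCH holds in $L$, so there are at most $\aleph_2^{\aleph_0}=\aleph_2$ nice names for subsets of $\omega$, and $\mathfrak c=\aleph_2$ in $L[G]$. Moreover $\psi(K)=\aleph_2$: Step~5 in the proof of Proposition~\ref{prop:space} gives $\psi(\infty,K)\ge\aleph_2$, the $\aleph_2$ open sets $K\setminus W(x)$, $x\in\Lambda$, intersect in $\{\infty\}$, and all other points are $G_\delta$.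
\end{remark}

\begin{thebibliography}{1}

\bibitem{rcp}
\emph{Reflecting character and pseudocharacter},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1503/junlevi.pdf}.

\end{thebibliography}
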